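# Cutting the domain of a universal machine along its oracle: lowness for dimension and finite self-information

## Halting programs sorted by how much of the oracle they need

Let $U$ be a universal oracle prefix-free machine. For each oracle $A\in2^\omega$ the set $\mathrm{dom}\,U^A$ is prefix-free, and
$$K^A(\sigma)=\min\{|p|:U^A(p)=\sigma\}.$$
Write $U=U^{0^\omega}$ and $K=K^{0^\omega}$ for the machine and the complexity without a useful oracle.

**Definition (what a prefix sees).** For a string $\alpha$ let $D(\alpha)$ be the set of programs $p$ with $|p|\le|\alpha|$ on which $U$ with oracle $\alpha$ halts within $|\alpha|$ steps, making only queries $<|\alpha|$. Let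
$$w(\alpha)=\sum_{p\in D(\alpha)}2^{-|p|}.$$

Both are computable from $\alpha$. If $\alpha\subseteq\alpha'$, then $D(\alpha)\subseteq D(\alpha')$, with the same outputs. If $A$ extends $\alpha$, then $D(\alpha)\subseteq\mathrm{dom}\,U^A$, so $w(\alpha)\le1$ by Kraft's inequality. A computation takes at least one step, so $D$ of the empty string is empty. Finally $\mathrm{dom}\,U^A=\bigcup_nD(A\upharpoonright n)$, because a halting computation uses finitely many steps and queries.

**Definition (blocks).** Let $0=n_0\le n_1\le n_2\le\cdots\to\infty$ be any sequence of lengths. The blocks of $\mathrm{dom}\,U^A$ and their weights are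
$$B_j=D(A\upharpoonright n_{j+1})\setminus D(A\upharpoonright n_j),\qquad u_j=\sum_{p\in B_j}2^{-|p|}.$$

The blocks are finite and partition $\mathrm{dom}\,U^A$.

**Example.** Replace $U$ by the toy machine $M$ that on input $1^n0$ reads its input in $n+1$ steps, queries $A(n)$ in the last of them, and halts if and only if $A(n)=1$. Then $D(\alpha)=\{1^n0:n<|\alpha|,\ \alpha(n)=1\}$ and $w(\alpha)=\sum_{\alpha(n)=1}2^{-n-1}$, the number with binary expansion $0.\alpha$. For $A=101010\cdots$ and $n_j=2j$ we get $B_j=\{1^{2j}0\}$ and $u_j=2^{-2j-1}$.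

The blocks serve to compare $K$ with $K^A$. Suppose $p\in B_j$ and $U^A(p)=\sigma$. Someone without the oracle who is told $A\upharpoonright n_{j+1}$ and $n_j$ can compute the whole block $B_j$. If the block is light, this person does not need all of $p$ to find $p$: about $|p|-\log(1/u_j)$ bits are enough, since the block has only weight $u_j$. So the oracle's saving $K(\sigma)-K^A(\sigma)$ is at most about $K(A\upharpoonright n_{j+1},n_j)-\log(1/u_j)$. We are free to choose the cutting lengths $n_j$, even in a way that nobody can compute. One choice will bound savings from above. In another part of the talk we build $A$ so that its blocks are very light, and hide random bits just behind the cuts.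

## Self-information, effective dimension, and the ratio $q(A)$

The effective Hausdorff dimension of $X\in2^\omega$ is
$$\dim(X)=\liminf_{n\to\infty}\frac{K(X\upharpoonright n)}n,$$
and $\dim^A(X)$ is defined in the same way with $K^A$. For example, a computable $X$ has dimension $0$ and a Martin-Löf random $Y$ has dimension $1$. The sequence $Y(0)0Y(1)0\cdots$ has dimension $\frac12$, since its prefix of length $2n$ (or $2n+1$) has complexity $K(Y\upharpoonright n)+O(1)$, which lies between $n-O(1)$ and $n+O(\log n)$.

**Definition (low for dimension).** $A$ is low for (effective Hausdorff) dimension if $\dim^A(X)\ge\dim(X)$ for all $X$. As $\dim^A(X)\le\dim(X)$ always holds, this means $\dim^A(X)=\dim(X)$ for all $X$.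

**Definition (self-information).** Following Levin, the mutual information of $A,B\in2^\omega$ is
$$I(A:B)=\log\sum_{\sigma,\tau\in2^{<\omega}}2^{-K(\sigma,\tau)-K^A(\sigma)-K^B(\tau)+K(\sigma)+K(\tau)} .$$
$A$ has finite self-information if $I(A:A)<\infty$.

The first notion says that $A$ does not help asymptotically, in ratio, on the prefixes of any sequence. The second is a summability condition on what $A$ saves. The paper "Lowness for Effective Hausdorff Dimension" (https://personal.ntu.edu.sg/kmng/Files/Papers/lowdim.pdf) is the source of the problem, a question of Hirschfeldt and Weber: how are the two related? That is: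

(a) Does finite self-information imply low for dimension?

(b) Does low for dimension imply finite self-information?

Three facts come with the question. (i) $A$ is low for dimension if and only if $\lim_nK^A(n)/K(n)=1$. (ii) Every $A$ that is low for $K$ (equivalently, low for Martin-Löf randomness) has finite self-information and is low for dimension. (iii) Hirschfeldt and Weber constructed an $A$ that has finite self-information and is not low for randomness; this $A$ is also low for dimension.

Throughout, numbers, strings and tuples are identified via computable codings, and $\log=\log_2$. Put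
$$d(\sigma)=K(\sigma)-K^A(\sigma),\qquad S(A)=\sum_\sigma2^{K(\sigma)-2K^A(\sigma)}=\sum_\sigma2^{-K^A(\sigma)+d(\sigma)},\qquad q(A)=\liminf_{n\to\infty}\frac{K^A(n)}{K(n)} .$$
As $K^A\le K+O(1)$, we have $q(A)\in[0,1]$, and $\lim_nK^A(n)/K(n)=1$ if and only if $q(A)=1$.

**Theorem 1.** $I(A:A)=\log S(A)+O(1)=\log\sum_n2^{K(A\upharpoonright n)-2K^A(n)}+O(1)$, with constants independent of $A$ (both sides may be $\infty$).

**Theorem 2.** If $q(A)>\frac12$, then $I(A:A)<\infty$. More precisely, $K^A(x)\ge\frac12K(x)+4\log K(x)-O(1)$ for all $x$ suffices. Conversely, if $I(A:A)<\infty$, then $K^A(x)-\frac12K(x)\to\infty$ as $x\to\infty$; in particular $q(A)\ge\frac12$.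

**Theorem 3.** For every $q\in[\frac12,1)$ there is $A$ with $I(A:A)<\infty$ and $q(A)=q$. There is also $A$ with $q(A)=\frac12$ and $I(A:A)=\infty$. So at $\frac12$, and only there, $q(A)$ does not decide finiteness of $I(A:A)$.

**Theorem 4.** For every $A$: $\dim^A(X)\ge q(A)\dim(X)$ for all $X$, and some $X$ has $\dim(X)=1$ and $\dim^A(X)=q(A)$. Hence if $I(A:A)<\infty$, then $\dim^A(X)\ge\frac12\dim(X)$ for all $X$, and $\frac12$ is optimal.

Here is how the two questions are settled. By fact (i), or by Theorem 4, $A$ is low for dimension if and only if $q(A)=1$. If $q(A)=1>\frac12$, Theorem 2 gives $I(A:A)<\infty$, so the answer to (b) is yes. Theorem 3 with any $q<1$ gives an $A$ with finite self-information that is not low for dimension, so the answer to (a) is no. Lowness for dimension strictly implies finite self-information.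

Two cases can be done by hand. If $A$ is low for $K$, say $d(\sigma)\le c$ for all $\sigma$ (for instance if $A$ is computable), then $S(A)\le2^c\sum_\sigma2^{-K^A(\sigma)}\le2^c$, which by Theorem 1 means finite self-information, and $q(A)=1$. If $A$ is Martin-Löf random, then $K(A\upharpoonright n)\ge n-c$ while $K^A(A\upharpoonright n)\le2\log(n+1)+c$. So the terms of $S(A)$ at $\sigma=A\upharpoonright n$ tend to infinity: $I(A:A)=\infty$, and $q(A)=0$. The number $\frac12$ is visible in the exponent $K-2K^A$: along $\sigma$'s with $K^A(\sigma)=\theta K(\sigma)$ it equals $(1-2\theta)K(\sigma)$, which is bounded above only if $\theta\ge\frac12$.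

## Standard facts, uniform in the oracle

The letter $c$ denotes constants, possibly different at each occurrence and independent of $A$ unless stated. Changing the universal machine changes $K$ and $K^A$ by $O(1)$, which affects nothing below. $K(\sigma|y)$ is prefix-free complexity given side information $y$. All facts hold uniformly in $A$.

* **(F1)** (Kraft–Chaitin) If requests $(r,\sigma)$ are enumerated uniformly from $y$ with total weight $\sum2^{-r}\le1$ for each $y$, then $K(\sigma|y)\le r+c$ for each request. Also $K(\sigma)\le K(y)+K(\sigma|y)+c$.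
* **(F2)** (Coding theorem) If $f^A\ge0$ is lower semicomputable uniformly in $A$ and $\sum_xf^A(x)\le1$, then $f^A(x)\le c\,2^{-K^A(x)}$.
* **(F3)** $\sum_\tau2^{-K(\sigma,\tau)}\le c\,2^{-K(\sigma)}$, and symmetrically in the other coordinate. (The left side is lower semicomputable in $\sigma$ and sums to at most $1$; use F2.)
* **(F4)** (Levin–Gács) $K(\sigma,\tau)=K(\sigma)+K(\tau\,|\,\sigma,K(\sigma))+O(1)$.
* **(F5)** $K(n)\le2\log(n+1)+c$ and $K(\sigma)\le|\sigma|+2\log(|\sigma|+1)+c$.
* **(F6)** (Chaitin) For $\Omega=\sum_{U(p)\downarrow}2^{-|p|}$: $K(\Omega\upharpoonright j)\ge j-c$, and $\Omega$ is irrational.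

For each $\sigma$ fix a shortest program $p_\sigma$: $U^A(p_\sigma)=\sigma$ and $|p_\sigma|=K^A(\sigma)$. Different $\sigma$ have different $p_\sigma$.

## The block inequality, and self-information as a sum over prefixes

**Step 1: from a double sum to a single sum.** The aim is $I(A:A)=\log S(A)+O(1)$. The $(\sigma,\tau)$ term of $2^{I(A:A)}$ is $2^{-K(\sigma,\tau)+d(\sigma)+d(\tau)}$. For the lower bound, keep only $\sigma=\tau$. Since $K(\sigma,\sigma)\le K(\sigma)+c$, the diagonal terms are at least $2^{-c}2^{-K(\sigma)+2d(\sigma)}=2^{-c}2^{K(\sigma)-2K^A(\sigma)}$, so $2^{I(A:A)}\ge2^{-c}S(A)$. For the upper bound, use $2^{d(\sigma)+d(\tau)}\le\frac12(2^{2d(\sigma)}+2^{2d(\tau)})$ and then (F3) in each coordinate: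
$$2^{I(A:A)}\le\frac12\sum_{\sigma,\tau}2^{-K(\sigma,\tau)}\left(2^{2d(\sigma)}+2^{2d(\tau)}\right)\le c\sum_\sigma2^{-K(\sigma)+2d(\sigma)}=c\,S(A).$$

**Step 2: the block inequality.** This turns the opening heuristic into a bound on $S(A)$. For any $0=n_0\le n_1\le\cdots\to\infty$,
$$S(A)\le c\sum_ju_j^2\,2^{K(A\upharpoonright n_{j+1},\,n_j)},\tag{1}$$
with $c$ independent of the sequence and of $A$.

Let $p_\sigma\in B_j$, so $u_j>0$, and let $e=\lfloor-\log u_j\rfloor\ge0$. From $y=(A\upharpoonright n_{j+1},n_j)$ one computes $B_j$, the rational $u_j$ and $e$, and hence the requests $(|p|-e,\,U^A(p))$ for $p\in B_j$. Each $p\in B_j$ has $2^{-|p|}\le u_j$, so $|p|\ge-\log u_j\ge e$ and the requests are legitimate. Their total weight is $2^eu_j\le1$. (The same recipe works for every pair $(\alpha,n)$ with $n\le|\alpha|$; for other $y$ issue no requests.) By (F1), $K(\sigma)\le K(y)+K^A(\sigma)-e+c$. As $2^{-e}\le2u_j$, this says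
$$2^{d(\sigma)}\le c\,2^{K(y)}u_j .$$
Also $\sum_{\sigma:\,p_\sigma\in B_j}2^{-K^A(\sigma)}\le u_j$, because the $p_\sigma$ are distinct members of $B_j$. So the $\sigma$ with $p_\sigma\in B_j$ contribute at most $c\,u_j^2\,2^{K(y)}$ to $S(A)=\sum_\sigma2^{-K^A(\sigma)}2^{d(\sigma)}$. Sum over $j$; every $\sigma$ is counted because the blocks partition $\mathrm{dom}\,U^A$.

**Step 3: only prefixes of $A$ matter.** This proves the second equality of Theorem 1. The strings $A\upharpoonright n$ are distinct and $K^A(A\upharpoonright n)\le K^A(n)+c$, so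
$$\sum_n2^{K(A\upharpoonright n)-2K^A(n)}\le c\sum_n2^{K(A\upharpoonright n)-2K^A(A\upharpoonright n)}\le c\,S(A).$$
Conversely take $n_j=j$ in (1). Then $j\mapsto u_j$ is computable from $A$, uniformly, with sum at most $1$. By (F2), $u_j\le c\,2^{-K^A(j)}\le c\,2^{-K^A(j+1)}$. Also $K(A\upharpoonright(j+1),j)\le K(A\upharpoonright(j+1))+c$. Hence $S(A)\le c\sum_n2^{K(A\upharpoonright n)-2K^A(n)}$. This completes the proof of Theorem 1. $\blacksquare$

## Above one half: cutting at lengths clocked by $\Omega$

The converse part of Theorem 2 is immediate. If $I(A:A)<\infty$, then $S(A)<\infty$ by Theorem 1, so the terms of $S(A)$ tend to $0$, that is, $K(x)-2K^A(x)\to-\infty$. Then $K^A(x)/K(x)\ge\frac12$ for almost all $x$, so $q(A)\ge\frac12$.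

For the other direction, try first to bound $S(A)$ term by term. Suppose $K^A(x)\ge(1-\varepsilon)K(x)-c_A$ with $0<\varepsilon<\frac12$. Then the term at $x$ is at most a constant times $2^{-sK(x)}$ with $s=1-2\varepsilon<1$. But $\sum_x2^{-sK(x)}=\infty$ for every $s<1$: the strings of length $m$ alone contribute at least $2^m2^{-s(m+2\log(m+1)+c)}$, which is unbounded. Passing to the sum over prefixes in Theorem 1 does not help. It gives the bound $c\sum_n2^{-sK(A\upharpoonright n)}$, and for computable $A$ this is $\sum_n2^{-sK(n)}$ up to a constant factor, which diverges although $S(A)$ is finite. There are too many cuts. Cutting at a sparser computable sequence of distinct lengths $n_j$ meets the same obstacle, because for computable $A$ we have $K(A\upharpoonright n_j)=K(j)+O(1)$, and $\sum_j2^{-sK(j)}$ diverges too.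

What we want are cuts $m_j$ with $K(m_j)$ at least about $j$, so that only one index is spent per level of complexity. Inequality (1) allows any sequence. The natural incompressible clock is $\Omega$: let $m_j$ be the time at which the first $j$ bits of $\Omega$ have settled.

**Step 1: the cuts.** Let $\Omega_s=w(0^s)$, so $\Omega_s\nearrow\Omega$, and put
$$g_j=2^{-j}\lfloor2^j\Omega\rfloor,\qquad m_j=\min\{s:\Omega_s\ge g_j\}.$$
By (F6), $\Omega$ is irrational, so $g_j<\Omega<g_j+2^{-j}$ and $m_j$ exists. Since $\Omega<1$, $g_0=0$ and $m_0=0$. The sequence $g_j$ is nondecreasing, hence so is $m_j$. It is unbounded because each $\Omega_s$ is rational, hence $\Omega_s<\Omega$, while $g_j\to\Omega$. For $s\ge m_j$ we have $g_j\le\Omega_s\le\Omega<g_j+2^{-j}$, hence: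

(2) From $j$ and any $s\ge m_j$ one computes $g_j=2^{-j}\lfloor2^j\Omega_s\rfloor$, and then $m_j$.

Let $\alpha_j=A\upharpoonright m_j$, and let $B_j,u_j$ be the blocks and weights for $n_j=m_j$.

**Step 2: the description cost in (1).** The string $\alpha_{j+1}$ reveals its length $m_{j+1}\ge m_j$. With $j$ added, (2) gives $m_j$. By (F5), $K(\alpha_{j+1},m_j)\le K(\alpha_{j+1})+2\log(j+1)+c$.

**Step 3: the block weights.** We want $u_j\lesssim2^{-K^A(m_{j+1})}$. In the proof of Theorem 1 this came from (F2) because the cuts were computable. Now they are not, so a procedure with oracle $A$ must deliver the weight of $B_j$ to the number $m_{j+1}$ without knowing it. It sees a program $p\in B_j$ halt at some time in $(m_j,m_{j+1}]$. This time is late enough to read off $g_j$, and then only one more bit of $\Omega$ has to be guessed to find $m_{j+1}$.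

Precisely: for $j\in\omega$, $b\in\{0,1\}$ and $p\in\mathrm{dom}\,U^A$, let $t$ be least such that $p\in D(A\upharpoonright t)$, and give weight $\frac14(j+1)^{-2}2^{-|p|}$ to the least $s$ with
$$\Omega_s\ge2^{-j}\lfloor2^j\Omega_t\rfloor+b\,2^{-j-1},$$
if there is one. Let $f^A(s)$ be the total weight given to $s$. This $f^A$ is lower semicomputable uniformly in $A$, and
$$\sum_sf^A(s)\le\sum_j2\cdot\frac14(j+1)^{-2}=\frac12\sum_j(j+1)^{-2}<1 .$$
Let $p\in B_j$. Then $m_j<t\le m_{j+1}$, so by (2) $2^{-j}\lfloor2^j\Omega_t\rfloor=g_j$. If $b$ is the $(j+1)$st bit of $\Omega$, then $g_j+b2^{-j-1}=g_{j+1}$, and the least $s$ with $\Omega_s\ge g_{j+1}$ is $m_{j+1}$. So $(j,b,p)$ contributes its weight to $f^A(m_{j+1})$. Summing over $p\in B_j$ and using (F2),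
$$u_j\le4(j+1)^2f^A(m_{j+1})\le c(j+1)^22^{-K^A(m_{j+1})}\le c(j+1)^22^{-K^A(\alpha_{j+1})},$$
where the last inequality uses $K^A(\alpha_{j+1})\le K^A(m_{j+1})+c$.

**Step 4: putting the bounds into (1).** The factor $u_j^2$ gives $(j+1)^4$ and Step 2 gives $(j+1)^2$:
$$S(A)\le c\sum_j(j+1)^6\,2^{K(\alpha_{j+1})-2K^A(\alpha_{j+1})}.\tag{3}$$

**Step 5: the cuts are complex.** By (2), $m_j$ and $j$ together give the first $j$ bits of $\Omega$. By (F6), $j-c\le K(\Omega\upharpoonright j)\le K(m_j)+2\log(j+1)+c$. As $m_j=|\alpha_j|$,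
$$K(\alpha_j)\ge K(m_j)-c\ge j-2\log(j+1)-c .$$

**Step 6: convergence.** Suppose $K^A(x)\ge\frac12K(x)+4\log K(x)-c_A$ for all $x$. (Note that $K(x)\ge1$: a prefix-free domain containing the empty string contains nothing else.) Then $2^{K(x)-2K^A(x)}\le2^{2c_A}K(x)^{-8}$, so the $j$-th term of (3) is $O((j+1)^6K(\alpha_{j+1})^{-8})$. By Step 5, $K(\alpha_{j+1})\ge\frac12(j+1)$ for all large $j$, so the term is $O((j+1)^{-2})$ and (3) converges. Hence $I(A:A)<\infty$ by Theorem 1.

If $q(A)>\frac12$, choose $\eta>0$ with $\frac12+\eta<q(A)$. Then $K^A(x)\ge(\frac12+\eta)K(x)$ for all but finitely many $x$. The quantity $\eta k-4\log k$ is bounded below for $k\ge1$, so $K^A(x)\ge\frac12K(x)+4\log K(x)-O(1)$ for all $x$, with a constant depending on $A$, and we are in the case just treated. $\blacksquare$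

## Random bits behind saturated strings

For Theorem 3 we need an oracle that saves a fixed proportion of $K(\sigma)$ on infinitely many $\sigma$, while $S(A)$ stays finite. The natural attempt is to write random strings into $A$ at computable places: $\rho_k$ of length $r_k$ at position $n_k$, with $r_k,n_k$ computable from $k$ and $K(\rho_k)\ge r_k-c$. Then $K^A(\rho_k)\le2\log(k+1)+c$, so
$$K(\rho_k)-2K^A(\rho_k)\ge r_k-4\log(k+1)-c .$$
By Theorem 2, $I(A:A)=\infty$ unless the left side tends to $-\infty$. With $r_k=k$, for example, self-information is infinite and even $q(A)=0$. The random bits are too cheap to reach: the address costs about $\log k$ and the prize is $r_k$. Complicated positions alone do not cure this. If $A=0^{n_1}1\rho_10^{n_2}1\rho_2\cdots$ with $r_k$ computable from $k$, then $A$ itself finds the positions by scanning for the next $1$, so again $K^A(\rho_k)\le2\log(k+1)+c$, whatever the $n_k$ are.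

So we must force every program that looks past a certain point of $A$ to be long, at least $\ell$ bits, and then write $r\approx\theta\ell$ random bits there.

**Definition (saturated string).** A string $\beta$ is $\ell$-saturated if $w(\tau)<w(\beta)+2^{-\ell}$ for all $\tau\supseteq\beta$.

If $\beta\subset A$ is $\ell$-saturated, then every $p\in\mathrm{dom}\,U^A\setminus D(\beta)$ has $|p|>\ell$. Indeed $p\in D(A\upharpoonright n)$ for some $n>|\beta|$, so $2^{-|p|}\le w(A\upharpoonright n)-w(\beta)<2^{-\ell}$.

**Example.** For the toy machine $M$, $w(\alpha)=0.\alpha$ in binary. Seek a $2$-saturated string, starting from the empty string and searching in length-lexicographic order for an extension that gains at least $\frac14$. The search finds $1$ (gain $\frac12$), then $11$ (gain $\frac14$), and then nothing, since a gain of $\frac14$ over $w(11)=\frac34$ would need value $1$. So $11$ is $2$-saturated, reached after $N=2\le2^2$ successes.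

**Step 1: the construction.** Fix $R\ge1$. Let $\ell_0=4$ and $\ell_{k+1}=2^{\ell_k}$ (so $\ell_1=16$), and let $r_k$ ($k\ge1$) be integers with $1\le r_k\le R\ell_k$. Constants in the rest of this section, including those in $O(\cdot)$, depend only on $R$, unless a subscript $A$ is shown. Let $\gamma_0$ be the empty string. Given $\gamma_{k-1}$ with $k\ge1$, stage $k$ is as follows.

Let $\tau_0=\gamma_{k-1}$. Given $\tau_i$, search for $\tau\supsetneq\tau_i$ with $w(\tau)\ge w(\tau_i)+2^{-\ell_k}$, and let $\tau_{i+1}$ be the first one found, if any. As $w\le1$, this succeeds $N_k\le2^{\ell_k}$ times. Put $\beta_k=\tau_{N_k}$. It is $\ell_k$-saturated: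
$$w(\tau)<w(\beta_k)+2^{-\ell_k}\quad\text{for all }\tau\supseteq\beta_k.\tag{4}$$
By (F3), $\sum_{\rho\in2^{r_k}}2^{-K(\beta_k,\rho)}\le c\,2^{-K(\beta_k)}$. There are $2^{r_k}$ strings $\rho$ of length $r_k$, so one of them, call it $\rho_k$, has a term of at most the average $c\,2^{-K(\beta_k)-r_k}$, that is,
$$K(\beta_k,\rho_k)\ge K(\beta_k)+r_k-c.\tag{5}$$
Put $\gamma_k=\beta_k\rho_k$, and $A=\bigcup_k\gamma_k$.

**Step 2: sizes.** We bound the cost of describing $\beta_k$ and $\gamma_k$. The string $\beta_k$ is computable from $\gamma_{k-1},\ell_k,N_k$, and $N_k$ is given by $\ell_k+1$ bits once $\ell_k$ is known. To get $\gamma_k$ and $|\beta_k|$ as well, add $r_k$ and the $r_k$ bits of $\rho_k$. As $K(\ell_k)$ and $K(r_k)$ are $O(\log\ell_k)$,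
$$K(\beta_k)\le K(\gamma_{k-1})+\ell_k+c\log\ell_k,\qquad K(\gamma_k,|\beta_k|,\ell_k)\le K(\gamma_{k-1})+\ell_k+r_k+c\log\ell_k .$$
Increasing $c$, we have $K(\gamma_k)\le K(\gamma_{k-1})+(1+R)\ell_k+c\log\ell_k$. We claim $K(\gamma_k)\le C\ell_k$ for all $k$ and a suitable $C=C(R)$. For $k=0$ take $C\ge K(\gamma_0)/4$. If $K(\gamma_{k-1})\le C\ell_{k-1}=C\log\ell_k$, then
$$K(\gamma_k)\le(1+R)\ell_k+(C+c)\log\ell_k\le\left(1+R+\frac{C+c}4\right)\ell_k\le C\ell_k$$
once $C\ge\frac43(1+R+\frac c4)$; here $\log\ell_k\le\ell_k/4$ since $\ell_k\ge16$. So $K(\gamma_{k-1})\le C\log\ell_k$: the whole past is negligible at stage $k$. Therefore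
$$K(\beta_k)\le\ell_k+O(\log\ell_k),\qquad K(\gamma_k,|\beta_k|,\ell_k)\le\ell_k+r_k+O(\log\ell_k).\tag{6}$$

**Step 3: an upper bound on all savings.** Cut at the $\beta$'s: $B_0=D(\beta_1)$ and $B_k=D(\beta_{k+1})\setminus D(\beta_k)$ for $k\ge1$. These finite sets partition $\mathrm{dom}\,U^A$. By (4), applied to $\beta_{k+1}\supseteq\gamma_k\supseteq\beta_k$,
$$\sum_{p\in B_k}2^{-|p|}\le2^{-\ell_k}\qquad(k\ge1),$$
so every $p\in B_k$ has $|p|\ge\ell_k$.

Applying (1) as it stands fails here. It asks for a description of $\beta_{k+1}$, and the bound we have for that is $\ell_{k+1}+O(\log\ell_{k+1})$ with $\ell_{k+1}=2^{\ell_k}$, against a gain $u_k^2\le2^{-2\ell_k}$. The cost comes from the number $N_{k+1}$, which tells when the search of stage $k+1$ is over. The way out is that (F1) needs the block only to be enumerated, not computed. The search of stage $k+1$ enumerates it, whether or not we know when the search ends, and (4) bounds the weight in advance.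

In detail, let $k\ge1$ and $p_\sigma\in B_k$. From $y=(\gamma_k,|\beta_k|,\ell_k)$ we get $\beta_k$ and $\ell_{k+1}=2^{\ell_k}$, and run the search of stage $k+1$ from $\tau_0=\gamma_k$. For its successive strings $\tau_i\supseteq\gamma_k\supseteq\beta_k$, enumerate the requests $(|p|-\ell_k,\,U^{\tau_i}(p))$ for $p\in D(\tau_i)\setminus D(\beta_k)$, each $p$ once. The last string found is $\beta_{k+1}$, so exactly the $p\in B_k$ receive requests. Their total weight is $2^{\ell_k}(w(\beta_{k+1})-w(\beta_k))\le1$. (For arbitrary $y$, run the same procedure, drop requests with negative first entry, and truncate so that the weight stays $\le1$.) By (F1) and (6),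
$$K(\sigma)\le K(y)+|p_\sigma|-\ell_k+c\le K^A(\sigma)+r_k+c_1\log\ell_k,\qquad c_1=c_1(R).\tag{7}$$
The set $B_0$ is finite, so it contributes finitely many $\sigma$. For $k\ge1$ we have $\sum_{p_\sigma\in B_k}2^{-K^A(\sigma)}\le2^{-\ell_k}$. Hence, by (7),
$$S(A)\le O_A(1)+\sum_{k\ge1}2^{-\ell_k}\,2^{\,r_k+c_1\log\ell_k}.\tag{8}$$

**Step 4: a large saving at $\gamma_k$.** Given $\beta_k$ and $r_k$, the oracle $A$ yields $\gamma_k=A\upharpoonright(|\beta_k|+r_k)$. Conversely, $\gamma_k$ and $r_k$ give $(\beta_k,\rho_k)$, so (5) bounds $K(\gamma_k)+K(r_k)$ from below. For some $c_2=c_2(R)$,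
$$K^A(\gamma_k)\le K(\beta_k)+c_2\log\ell_k,\qquad K(\gamma_k)\ge K(\beta_k)+r_k-c_2\log\ell_k.\tag{9}$$

**Step 5: the value of $q(A)$ when $r_k/\ell_k\to\theta>0$.** We show $q(A)=\frac1{1+\theta}$. For the lower bound let $p_\sigma\in B_k$, $k\ge1$. As $K^A(\sigma)\ge\ell_k$ and $a\mapsto a/(a+x)$ is nondecreasing for $x\ge0$, (7) gives
$$\frac{K^A(\sigma)}{K(\sigma)}\ge\frac{K^A(\sigma)}{K^A(\sigma)+r_k+c_1\log\ell_k}\ge\frac{\ell_k}{\ell_k+r_k+c_1\log\ell_k}\to\frac1{1+\theta}.$$
Each $B_k$ is finite, so $k\to\infty$ as $\sigma\to\infty$, and $q(A)\ge\frac1{1+\theta}$. For the upper bound put $x=c_2\log\ell_k$ and $y=r_k-c_2\log\ell_k$. For large $k$ we have $0<x<y$, since $\theta>0$. The function $a\mapsto(a+x)/(a+y)$ is increasing where $a+y>0$. By (9), and then by (6) for $a=K(\beta_k)$,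
$$\frac{K^A(\gamma_k)}{K(\gamma_k)}\le\frac{K(\beta_k)+x}{K(\beta_k)+y}\le\frac{\ell_k+O(\log\ell_k)}{\ell_k+r_k-O(\log\ell_k)}\to\frac1{1+\theta}.$$
The $\gamma_k$ are distinct, so $q(A)\le\frac1{1+\theta}$.

**Step 6: the choices of $r_k$.** Take $R=2$ in all three cases.

* For $q\in(\frac12,1)$ let $\theta=\frac1q-1\in(0,1)$ and $r_k=\lceil\theta\ell_k\rceil$. Then $q(A)=q$ by Step 5. The terms of (8) are at most $2^{-(1-\theta)\ell_k+1+c_1\log\ell_k}$, which is summable. So $I(A:A)<\infty$ by Theorem 1.
* For $q=\frac12$ with finite self-information let $r_k=\max(1,\ell_k-C_0\lceil\log\ell_k\rceil)$ with an integer $C_0\ge c_1(2)+1$. Then $r_k/\ell_k\to1$, so $q(A)=\frac12$. For large $k$ the exponent in (8) is at most $(c_1-C_0)\log\ell_k\le-\log\ell_k$, so the terms are at most $\ell_k^{-1}$ and (8) converges.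
* For $q=\frac12$ with infinite self-information let $r_k=\min(2\ell_k,\ell_k+C_0\lceil\log\ell_k\rceil)$. Again $r_k/\ell_k\to1$ and $q(A)=\frac12$. For large $k$ the minimum is the second number, and by (9) and (6)
$$K(\gamma_k)-2K^A(\gamma_k)\ge r_k-K(\beta_k)-3c_2\log\ell_k\ge(C_0-O(1))\log\ell_k .$$
The $O(1)$ depends only on $R=2$, so an integer $C_0$ can be chosen larger than it. Then the terms of $S(A)$ at $\gamma_k$ tend to infinity, and $S(A)=\infty=I(A:A)$.

With Theorem 2, which decides finiteness whenever $q(A)\ne\frac12$, this proves Theorem 3. $\blacksquare$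

In the first two cases $q(A)<1$, so by fact (i) $A$ has finite self-information and is not low for dimension.

## A sequence of dimension $1$ whose dimension relative to $A$ is $q(A)$

We prove Theorem 4. Write $q=q(A)$. The inequality is direct. For $\varepsilon>0$ we have $K^A(X\upharpoonright n)\ge(q-\varepsilon)K(X\upharpoonright n)$ for almost all $n$, since the strings $X\upharpoonright n$ are distinct. Divide by $n$, take $\liminf$, and let $\varepsilon\to0$: $\dim^A(X)\ge q\dim(X)$.

For the second claim we want an $X$ with incompressible prefixes, infinitely many of which consist almost entirely of a string that $A$ compresses by the factor $q$. Such strings are shortest programs $\pi_k$ for numbers $x_k$ with $K^A(x_k)/K(x_k)\to q$. Mere concatenation $\pi_1\pi_2\cdots$ would leave us without control inside: $K(\pi_k\upharpoonright i)$ is at least $i$ only up to an error $O(\log|\pi_k|)$, which for small $i$ says nothing. So in front of each $\pi_k$ we put a buffer of about $\sqrt{|\pi_k|}$ random bits. It is negligible in length compared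 with $\pi_k$, but long enough that the error $O(\log|\pi_k|)$ is logarithmic in the position.

**Step 1: the definition of $X$.** Choose $x_1,x_2,\dots$ with $K^A(x_k)/K(x_k)\to q$, and with $L_k=K(x_k)$ satisfying $L_1\ge2$ and $L_{k+1}\ge2^{L_k}$. This is possible as $K(x)\to\infty$. Let $\pi_k$ be the first found $U$-program of length $L_k$ for $x_k$. From $\pi_k$ one computes $x_k$, and from $x_k,L_k$ one finds $\pi_k$, so
$$K(\pi_k)\ge L_k-c,\qquad K^A(\pi_k)\le K^A(x_k)+O(\log L_k).$$
Let $Z\in2^\omega$ code the sequence $(\pi_k)_k$, and let $Y$ be Martin-Löf random relative to $Z$, so that $K^Z(Y\upharpoonright i)\ge i-O(1)$. Cut $Y=v_1v_2\cdots$ with $|v_k|=s_k=\lceil\sqrt{L_k}\,\rceil$, and let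
$$X=v_1\pi_1v_2\pi_2\cdots.$$
Put $h_k=v_1\pi_1\cdots v_{k-1}\pi_{k-1}$, $a_k=|h_k|$, and $t_k=s_1+\dots+s_{k-1}\le a_k$.

Some sizes. Since $L_{i+1}\ge2^{L_i}\ge2L_i$ and $s_i\le2L_i$, we have $a_k\le3\sum_{i<k}L_i\le6L_{k-1}\le6\log L_k$ for $k\ge2$, and $a_1=0$. By induction $L_k\ge k+1$, so for $k\ge2$ we get $k\le L_{k-1}\le a_k$ and $k\le\log L_k$. In particular $a_k$, $t_k$ and $k$ are all $O(\log L_k)$.

We show $K(X\upharpoonright N)\ge N-O(\log N)$ for all but finitely many $N$. With (F5) this gives $\dim(X)=1$. Every $N\ge s_1$ falls under Step 2 (if $a_k+s_k\le N\le a_{k+1}$) or Step 3 (if $k\ge2$ and $a_k\le N\le a_k+s_k$).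

**Step 2: prefixes ending in a program.** Let $X\upharpoonright N=h_kv_k\pi'$ with $\pi'=\pi_k\upharpoonright i$, $0\le i\le L_k$. The buffer pays off here: $N\ge s_k\ge\sqrt{L_k}$, so $\log L_k\le2\log N$, and errors $O(\log L_k)$ are harmless.

First, $K(\pi')\ge i-O(\log L_k)$. Indeed $\pi_k$ is described by $\pi'$, the number $L_k-i$ and the remaining $L_k-i$ bits, so $L_k-c\le K(\pi_k)\le K(\pi')+(L_k-i)+O(\log L_k)$.

Second, $K^Z(v_k)\ge s_k-O(\log L_k)$. Indeed $Y\upharpoonright(t_k+s_k)$ consists of $t_k$ bits followed by $v_k$, so $t_k+s_k-O(1)\le K^Z(Y\upharpoonright(t_k+s_k))\le K^Z(v_k)+O(t_k)+O(1)$, and $t_k=O(\log L_k)$.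

Third, $K(v_k|\pi',K(\pi'))\ge K^Z(v_k)-O(\log L_k)\ge s_k-O(\log L_k)$. With oracle $Z$, the string $\pi'$ is obtained from $k$ and $i$, and $K(\pi')$ is a number of size $O(L_k)$. So $K^Z(\pi',K(\pi'))=O(\log L_k)$, and
$$K^Z(v_k)\le K^Z(\pi',K(\pi'))+K(v_k|\pi',K(\pi'))+O(1).$$

Now (F4) gives $K(\pi',v_k)\ge i+s_k-O(\log L_k)$. From $X\upharpoonright N$ and the numbers $a_k,s_k$ one recovers $(\pi',v_k)$, so
$$K(X\upharpoonright N)\ge K(\pi',v_k)-O(\log L_k)\ge i+s_k-O(\log L_k)\ge N-O(\log N),$$
since $N=a_k+s_k+i$ and $a_k=O(\log L_k)$.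

**Step 3: prefixes ending in a buffer.** Let $X\upharpoonright N=h_kv'$ with $k\ge2$, $v'=v_k\upharpoonright i$, $0\le i\le s_k$. Now $N$ may be as small as $a_k$, so errors must be $O(\log a_k)$. We use the randomness of $Y$ together with the bound already known for $h_k$.

By Step 2 applied to $h_k=h_{k-1}v_{k-1}\pi_{k-1}$, $K(h_k)\ge a_k-O(\log a_k)$. With oracle $Z$ and $k$ we know all lengths $L_j=|\pi_j|$ and $s_j$ for $j<k$, and the strings $\pi_j$. So from the pair $(h_k,v')$ we can read off $Y\upharpoonright(t_k+i)=v_1\cdots v_{k-1}v'$. Moreover $h_k$ is described, with oracle $Z$, by $k$ and the $t_k$ bits of $v_1\cdots v_{k-1}$; here $K(k)=O(\log a_k)$, and $K(h_k)$ is a number of size $O(a_k)$. Hence $K^Z(h_k,K(h_k))\le t_k+O(\log a_k)$. Together,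
$$t_k+i-O(1)\le K^Z(Y\upharpoonright(t_k+i))\le K(v'|h_k,K(h_k))+t_k+O(\log a_k),$$
so $K(v'|h_k,K(h_k))\ge i-O(\log a_k)$. By (F4), and since $X\upharpoonright N$ and $a_k$ give $(h_k,v')$,
$$K(X\upharpoonright N)\ge K(h_k,v')-O(\log a_k)\ge a_k+i-O(\log a_k)\ge N-O(\log N),$$
because $a_k\le N=a_k+i$. So $\dim(X)=1$.

**Step 4: the dimension relative to $A$.** We look at the prefixes $h_{k+1}=h_kv_k\pi_k$ of $X$. They have length at least $L_k$. As $K(h_k)=O(\log L_k)$ and $K(v_k)=O(\sqrt{L_k})$,
$$K^A(h_{k+1})\le K(h_k)+K(v_k)+K^A(\pi_k)+O(1)\le K^A(x_k)+O(\sqrt{L_k}).$$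
Divide by $|h_{k+1}|\ge L_k$: $\dim^A(X)\le\lim_kK^A(x_k)/L_k=q$. The inequality from the start of this section gives $\dim^A(X)\ge q\dim(X)=q$. So $\dim^A(X)=q$.

**Step 5: the constant $\frac12$.** If $I(A:A)<\infty$, then $q(A)\ge\frac12$ by Theorem 2, so $\dim^A(X)\ge\frac12\dim(X)$ for all $X$. For the $A$ of Theorem 3 with $I(A:A)<\infty$ and $q(A)=\frac12$, the $X$ just constructed has $\dim(X)=1$ and $\dim^A(X)=\frac12$, so $\frac12$ is optimal. $\blacksquare$

Theorem 4 also gives the ratio a meaning of its own: $q(A)=\min\{\dim^A(X):\dim(X)=1\}$, and $A$ is low for dimension exactly when this minimum is $1$.
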